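\title{A congruence modulo $p^2$ for an integer sequence of level 7}

\begin{abstract}
Let $c(n)$ be defined by $c(-1)=0$, $c(0)=1$ and
$(n+1)^2c(n+1)=(26n^2+13n+2)\,c(n)+3(3n-1)(3n-2)\,c(n-1)$.
We prove that, for a prime $p$, the congruence $c(np)\equiv c(n)\pmod{p^2}$ holds for all $n\ge0$ if and only if $p=7$ or $p\equiv1,2,4\pmod 7$. For these primes the congruence holds modulo $p^{2+v_p(n)}$; for the others we determine $c(np)$ modulo $p$. The numbers $c(n)$ are the coefficients of a theta series of weight one expanded in a modular function $x$ of level 7, and the proof compares $x(q)^p$ with $x(q^p)$ modulo $p^2$ by means of a modular equation.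
\end{abstract}

\section{Introduction}

Let $c(n)$ be the sequence defined by $c(-1)=0$, $c(0)=1$ and
\begin{equation}\label{eq:rec}
(n+1)^2c(n+1)=(26n^2+13n+2)\,c(n)+3(3n-1)(3n-2)\,c(n-1)\qquad(n\ge0).
\end{equation}
Its terms $c(0),\dots,c(7)$ are
\[
1,\quad 2,\quad 22,\quad 336,\quad 6006,\quad 117348,\quad 2428272,\quad 52303680 .
\]
All terms are integers, although \eqref{eq:rec} divides by $(n+1)^2$ at every step; this will follow from Proposition~\ref{prop:z}. We ask how $c(np)$ is related to $c(n)$ modulo powers of a prime $p$.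

The central binomial coefficients suggest what to expect. They satisfy $\binom{2np}{np}\equiv\binom{2n}{n}\pmod{p^2}$ for every prime $p$: write $(1+t)^{2np}$ as a product of $2n$ factors $(1+t)^p$; a contribution to $t^{np}$ that takes a term $\binom pa t^a$ with $0<a<p$ from one factor must take such a term from a second factor. One might guess that $c(np)\equiv c(n)\pmod{p^2}$ holds for all primes in the same way. The first values show that it does not:
\begin{equation}\label{eq:data}
\begin{aligned}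
c(2)-c(1)&=2^2\cdot5, &\qquad c(3)-c(1)&=3\cdot111+1,\\
c(7)-c(1)&=7^2\cdot1067422, &\qquad c(5)-c(1)&=5\cdot23469+1 .
\end{aligned}
\end{equation}
The primes $3$ and $5$ fail already modulo $p$, and they are quadratic non-residues modulo $7$. It was conjectured in \cite[Conjecture 9.3]{level7}, where the sequence is denoted $c_7(n)$, that the congruence modulo $p^2$ holds for all $n$ exactly for the primes $p\equiv0,1,2,4\pmod7$. (The conjecture is worded ``$p=0$ or $p$ congruent to $1$, $2$ or $4$ modulo $7$''; we read $p=0$ as $p\equiv0\pmod 7$.) We prove this conjecture.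

\begin{theorem}\label{thm:A}
Let $p$ be a prime. Then $c(np)\equiv c(n)\pmod{p^2}$ for all $n\ge0$ if and only if $p=7$ or $p\equiv1,2,4\pmod7$.
\end{theorem}

Let $\chi=\left(\frac{\cdot}{7}\right)$ be the Legendre symbol modulo $7$, so that $\chi(p)=1$ for $p\equiv1,2,4$ and $\chi(p)=-1$ for $p\equiv3,5,6\pmod7$. Let $v_p$ be the $p$-adic valuation. Theorem~\ref{thm:A} is a consequence of the following more precise result.

\begin{theorem}\label{thm:B}
Let $p$ be a prime.
\begin{itemize}
\item[(a)] If $p=7$ or $\chi(p)=1$, then $c(np)\equiv c(n)\pmod{p^{2+v_p(n)}}$ for all $n\ge1$. In particular $c(np^r)\equiv c(np^{r-1})\pmod{p^{r+1}}$ for $n\ge0$, $r\ge1$.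
\item[(b)] If $\chi(p)=-1$, then in $\mathbb F_p[[x]]$
\[
\sum_{n\ge0}c(np)\,x^n\equiv\frac{1-\frac34x}{\sqrt{(1+x)(1-27x)}}\;\sum_{n\ge0}c(n)\,x^n ,
\]
where the square root has constant term $1$. Moreover $c(p)-c(1)\equiv\frac{49}4\not\equiv0\pmod p$, so the congruence of Theorem~\ref{thm:A} fails already modulo $p$ at $n=1$.
\item[(c)] For $p=2$ and $p=7$ the modulus $p^2$ in Theorem~\ref{thm:A} cannot be replaced by $p^3$.
\end{itemize}
\end{theorem}

Part (c) is contained in \eqref{eq:data}, since $5$ is odd and $1067422\equiv6\pmod7$. The values for $p=3$ and $p=5$ in \eqref{eq:data} agree with (b), since $\frac{49}4\equiv1$ modulo $3$ and modulo $5$. The last statement of (a) is trivial for $n=0$ and otherwise follows from the first with $np^{r-1}$ in place of $n$. Theorem~\ref{thm:A} follows from (a) and (b), the case $n=0$ being trivial. It remains to prove the first statement of (a), and (b).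

\subsection*{The idea of the proof}
There are a modular function $x=q-9q^2+\cdots$ and a modular form $F=1-7q-\cdots$ of weight $3$, both of level $7$ and with integral $q$-expansions, such that $c(n)$ is the constant term of the Laurent series $Fx^{-n}$ (Sections \ref{sec:modular} and~\ref{sec:modp}). To pass from $n$ to $np$ we write
\[
x(q)^p=x(q^p)\,(1+pu),\qquad u\in q\mathbb Z[[q]] .
\]
Modulo $p$ the factor $1+pu$ disappears, and $c(np)$ is given by the same constant term as $c(n)$, with $F=\sum f_nq^n$ replaced by $U_pF=\sum f_{pn}q^n$. Now $F$ is a combination $E-\frac{49}8E'$ of two Eisenstein series, and for odd $p$ the operator $U_p$ acts modulo $p$ on $E$ as $1$ and on $E'$ as $\chi(p)$. This explains the dichotomy and gives part~(b).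

For $p=7$ or $\chi(p)=1$ one has $U_pF\equiv F$ even modulo $p^2$, and what remains is a single term linear in $u$ (Section~\ref{sec:reduction}). It depends on the coefficients of $x^{jp}$ in a certain multiple of $u\bmod p$. These are hard to reach: the derivative $x\,du/dx$ is known modulo $p$, but it does not see the powers $x^{jp}$. The missing information comes from the modular equation between $x(q)$ and $x(q^p)$, which shows that $u\bmod p$ is a rational function of $x$ and bounds its poles. We carry this out by hand for $p=2$ in Section~\ref{sec:two}, for the remaining primes with $\chi(p)=1$ in Section~\ref{sec:split}, and for $p=7$ in Section~\ref{sec:seven}.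

\subsection*{Conventions}
$\mathbb Z_{(p)}$ is the ring of rational numbers with denominator prime to $p$. Congruences between power or Laurent series over $\mathbb Z_{(p)}$ are meant coefficientwise. We use throughout that $g(q)^p\equiv g(q^p)\pmod p$ for $g\in\mathbb Z_{(p)}((q))$. For $\tau$ in the upper half-plane $\mathbb H$ we put $q=e^{2\pi i\tau}$ and $\theta=q\,d/dq=(2\pi i)^{-1}d/d\tau$, and we write $g(q)$ for the $q$-expansion of a function $g(\tau)$, so that $g(p\tau)$ has expansion $g(q^p)$.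

\section{The modular parametrization}\label{sec:modular}

\subsection{Forms of level 7}
A real matrix $g=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ of positive determinant acts on $\mathbb H$ by $g\tau=(a\tau+b)/(c\tau+d)$. Let $\Gamma_0(7)$ be the group of integral matrices of determinant $1$ with $7\mid c$. We say that a meromorphic function $f$ on $\mathbb H$ \emph{has weight $k$} if
\[
f(\gamma\tau)=\chi(d)^k(c\tau+d)^kf(\tau)\qquad\text{for all }\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma_0(7).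
\]
Thus the character is $\chi$ in odd weight and trivial in even weight, and weights add under multiplication. Let $W=\left(\begin{smallmatrix}0&-1\\7&0\end{smallmatrix}\right)$, so that $W\tau=-1/(7\tau)$ is an involution of $\mathbb H$. We have
\begin{equation}\label{eq:Wconj}
W^{-1}\begin{pmatrix}a&b\\c&d\end{pmatrix}W=W\begin{pmatrix}a&b\\c&d\end{pmatrix}W^{-1}=\begin{pmatrix}d&-c/7\\-7b&a\end{pmatrix},
\end{equation}
so $W$ normalizes $\Gamma_0(7)$. For $f$ of weight $k$ put
\[
f^*(\tau)=\bigl(\sqrt7\,\tau/i\bigr)^{-k}f(W\tau).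
\]
Then $(fg)^*=f^*g^*$ and $f^{**}=f$, and $f^*$ has weight $k$: by \eqref{eq:Wconj}, $f(W\gamma\tau)=\chi(a)^k(a+b/\tau)^kf(W\tau)$, and $\chi(a)=\chi(d)$ because $ad\equiv1\pmod7$.

The quotient of $\mathbb H\cup\mathbb Q\cup\{\infty\}$ by $\Gamma_0(7)$ is a compact Riemann surface $X_0(7)$ with two cusps, $\infty$ and $0$. The local parameter at $\infty$ is $q$, and $W$ induces an automorphism that exchanges the cusps. Accordingly, for $f$ of weight $k$ and holomorphic on $\mathbb H$, the \emph{order at $\infty$} is the order of the $q$-expansion of $f$, and the \emph{order at $0$} is the order of the $q$-expansion of $f^*$. The functions with both orders $\ge0$ are the modular forms of weight $k$, level $7$ and character $\chi^k$.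

Let $\eta(\tau)=q^{1/24}\prod_{n\ge1}(1-q^n)$ and $\eta_m=\eta(m\tau)$. Our three basic functions are
\[
z=\sum_{j,k\in\mathbb Z}q^{j^2+jk+2k^2},\qquad D=\eta_1^3\eta_7^3,\qquad h=(\eta_7/\eta_1)^4 .
\]
Two textbook facts give their weights. First, the theta series $\vartheta_B(\tau)=\sum_{v\in\mathbb Z^2}e^{\pi i\tau\,v^tBv}$ of a positive definite integral symmetric $2\times2$ matrix $B$ with even diagonal is a modular form of weight $1$ on $\Gamma_0(N)$ with character $\left(\frac{-\det B}{\cdot}\right)$ whenever $NB^{-1}$ is integral with even diagonal. Here $z=\vartheta_B$ with $B=\left(\begin{smallmatrix}2&1\\1&4\end{smallmatrix}\right)$ and $N=\det B=7$, and $\left(\frac{-7}{\cdot}\right)=\chi$ by quadratic reciprocity. Second, an eta quotient $\eta_1^r\eta_7^s$ with $k=(r+s)/2\in\mathbb Z$ and $r+7s\equiv7r+s\equiv0\pmod{24}$ transforms under $\Gamma_0(7)$ with weight $k$ and character $\bigl(\frac{(-1)^k7^s}{\cdot}\bigr)$. So $z$, $D$, $h$ have weights $1$, $3$, $0$. The functions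 $D$ and $h$ have neither zeros nor poles on $\mathbb H$, since $\eta$ has none.

The inversion formulas $\vartheta_B(-1/\tau)=(\tau/i)(\det B)^{-1/2}\vartheta_{B^{-1}}(\tau)$ and $\eta(-1/\tau)=\sqrt{\tau/i}\,\eta(\tau)$ give the action of $W$. The matrix $7B^{-1}=\left(\begin{smallmatrix}4&-1\\-1&2\end{smallmatrix}\right)$ belongs to the form $2j^2-jk+k^2$, which becomes $j^2+jk+2k^2$ under $(j,k)\mapsto(k,-j)$; hence $z(W\tau)=(7\tau/i)7^{-1/2}z(\tau)$. Also $\eta(W\tau)=\sqrt{7\tau/i}\;\eta_7$ and $\eta(7W\tau)=\sqrt{\tau/i}\;\eta_1$. Therefore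
\begin{equation}\label{eq:star}
z^*=z,\qquad D^*=D,\qquad h^*=\frac1{49h}.
\end{equation}
Counting representations gives the expansion of $z$. Multiplying $\prod(1-q^n)=1-q-q^2+q^5+O(q^7)$ by $\prod(1-q^n)^3=1-3q+5q^3-7q^6+O(q^7)$ and inverting gives those of $1/h$ and $h$:
\begin{equation}\label{eq:exp}
\begin{aligned}
z&=1+2q+4q^2+O(q^4),\qquad D=q-3q^2+O(q^4),\\
1/h&=q^{-1}-4+2q+8q^2-5q^3-4q^4-10q^5+O(q^6),\\
h&=q+4q^2+14q^3+40q^4+105q^5+O(q^6).
\end{aligned}
\end{equation}

On $X_0(7)$ the function $h$ has a simple zero at $\infty$, a simple pole at $0$ by \eqref{eq:star}, and no other zero or pole. So $h$ is an isomorphism $X_0(7)\to\mathbb P^1(\mathbb C)$; in particular it takes every value in $\mathbb C\setminus\{0\}$ on $\mathbb H$. Every identity in this section is reduced to a comparison of a few coefficients by the next lemma.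

\begin{lemma}\label{lem:span}
Let $a,b\in\mathbb Z$, and let $f$ be of weight $0$, holomorphic on $\mathbb H$, of order $\ge-a$ at $\infty$ and $\ge-b$ at $0$. Then $f$ is a linear combination of the $h^j$ with $-a\le j\le b$. In particular $f=0$ if $f$ vanishes at both cusps.
\end{lemma}

\begin{proof}
The function $f$ is a rational function of $h$ with poles at most at $h=0$ and $h=\infty$, hence a Laurent polynomial in $h$, and $h^j$ has order $j$ at $\infty$ and $-j$ at $0$.
\end{proof}

\begin{lemma}\label{lem:hz}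
We have $\theta h=hz^2$ and $z^3/D=1/h+13+49h$.
\end{lemma}

\begin{proof}
The function $g=\theta h/h$ is holomorphic on $\mathbb H$ and has weight $2$, as one sees by differentiating $h(\gamma\tau)=h(\tau)$. Differentiating $\log h(W\tau)=-\log49-\log h(\tau)$ gives $g(W\tau)/(7\tau^2)=-g(\tau)$, that is, $g^*=g$. Both $g$ and $z^2$ have constant term $1$. So $(g-z^2)^3/D^2$ has weight $0$, is holomorphic on $\mathbb H$, is fixed by $*$ and has order $\ge3-2$ at $\infty$. It vanishes at both cusps, so $g=z^2$.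

The function $z^3/D$ has weight $0$, is holomorphic on $\mathbb H$, is fixed by $*$ and has a simple pole at $\infty$. By Lemma~\ref{lem:span} it equals $\alpha/h+\beta+\gamma h$. From \eqref{eq:exp},
\[
z^3/D=q^{-1}(1+6q+24q^2+\cdots)(1+3q+9q^2+\cdots)=q^{-1}+9+51q+\cdots,
\]
so $\alpha=1$, $\beta-4=9$ and $\gamma+2=51$.
\end{proof}

\subsection{The functions $x$, $y$, $w$}
Put
\[
y=\frac{z^3}D=\frac1h+13+49h,\qquad x=\frac1y=\frac h{1+13h+49h^2},\qquad w=\frac{1-49h^2}{1+13h+49h^2}.
\]
Then $x=q-9q^2+\cdots\in q+q^2\mathbb Z[[q]]$, so $\mathbb Z[[q]]=\mathbb Z[[x]]$ and every Laurent series in $q$ is a Laurent series in $x$ over the same ring. The function $y$ plays for $*$-invariant functions the role that $h$ plays in Lemma~\ref{lem:span}.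

\begin{lemma}\label{lem:poly}
Let $R\subset\mathbb C$ be a subring, and let $f$ be of weight $0$, holomorphic on $\mathbb H$, with $f^*=f$ and $q$-expansion in $q^{-m}R[[q]]$, $m\ge0$. Then $f$ is a polynomial in $y$ of degree $\le m$ with coefficients in $R$.
\end{lemma}

\begin{proof}
Since $y^j\in q^{-j}+q^{1-j}\mathbb Z[[q]]$, we can subtract $R$-multiples of $y^m,\dots,y,1$ in turn until the expansion lies in $qR[[q]]$. The difference is fixed by $*$, so it vanishes at both cusps and is $0$.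
\end{proof}

The elimination in this proof will be used again in the following form, which we call \emph{triangularity}. Let $g$ be a series over $\mathbb Z$ with leading term $q$ or $q^{-1}$, and let $I\subset\mathbb C$ be an additive subgroup. If the expansion of a polynomial $\sum a_jg^j$ has all coefficients in $I$, then all $a_j$ lie in $I$.

Let $\theta_x=x\,d/dx$ and $A=\theta x/x$, so that $\theta=A\,\theta_x$. By Lemma~\ref{lem:hz},
\begin{equation}\label{eq:A}
A=-\frac{\theta y}y=z^2\,\frac{1/h-49h}{y}=z^2w ,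
\end{equation}
and $A,w\in1+q\mathbb Z[[q]]$. With $N=1+13h+49h^2$ we have $x=h/N$, hence
\begin{equation}\label{eq:N}
\frac1N+49xh=\frac{1+49h^2}N=1-13x,\qquad\frac1N-49xh=w .
\end{equation}
Since $(1-49h^2)^2=(1+49h^2)^2-196h^2$, it follows that
\begin{equation}\label{eq:w}
w^2=(1-13x)^2-196x^2=1-26x-27x^2=(1+x)(1-27x).
\end{equation}

\subsection{The generating function}

\begin{proposition}\label{prop:z}
We have $z=\sum_{n\ge0}c(n)\,x^n$. In particular $c(n)\in\mathbb Z$ for all $n$.
\end{proposition}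

\begin{proof}
The recurrence \eqref{eq:rec} is a differential equation of second order, so we need to control $\theta^2z$. Derivatives of modular forms are not modular in general, but the second derivative of a function of weight $-1$ is. Indeed, let $\varphi$ be meromorphic on $\mathbb H$, let $g=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ have positive determinant $\Delta$, and let $\psi(\tau)=(c\tau+d)\varphi(g\tau)$. Since $d(g\tau)/d\tau=\Delta/(c\tau+d)^2$,
\[
\psi_\tau=c\,\varphi(g\tau)+\frac{\Delta}{c\tau+d}\,\varphi_\tau(g\tau),\qquad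
\psi_{\tau\tau}=\frac{\Delta^2}{(c\tau+d)^3}\,\varphi_{\tau\tau}(g\tau),
\]
because the two terms $\pm c\Delta(c\tau+d)^{-2}\varphi_\tau(g\tau)$ cancel. Take $\varphi=1/z$. For $g\in\Gamma_0(7)$ we have $\psi=\chi(d)\varphi$, so $\theta^2\varphi$ has weight $3$. For $g=W$ we have $\psi=i\sqrt7\,\varphi$, so $\varphi_{\tau\tau}(W\tau)=\frac{(7\tau)^3}{49}\,i\sqrt7\,\varphi_{\tau\tau}(\tau)=(\sqrt7\,\tau/i)^3\varphi_{\tau\tau}(\tau)$, and $\theta^2\varphi$ is fixed by $*$. Hence
\[
f=-z^3\,\theta^2(1/z)=z\,\theta^2z-2(\theta z)^2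
\]
has weight $6$, is fixed by $*$, and is holomorphic on $\mathbb H$ by the second expression. From \eqref{eq:exp}, $f=(2q+20q^2)-8q^2+O(q^3)$ and $D^2=q^2(1-6q+\cdots)$, so $f/D^2=2q^{-1}+24+O(q)$. By Lemma~\ref{lem:poly}, $f/D^2$ is a polynomial of degree $\le1$ in $y=q^{-1}+9+O(q)$, namely $2y+6$. As $D=xz^3$, we obtain $f=z^6(2x+6x^2)$.

Let $\partial=z^{-2}\theta=w\,\theta_x$, by \eqref{eq:A}. On the one hand $\partial^2z=z^{-2}\theta(z^{-2}\theta z)=f/z^5=(2x+6x^2)z$. On the other hand $\partial^2=w^2\theta_x^2+\frac12\theta_x(w^2)\,\theta_x$. With \eqref{eq:w} this gives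
\[
(1-26x-27x^2)\,\theta_x^2z-(13x+27x^2)\,\theta_xz-(2x+6x^2)\,z=0 .
\]
Write $z=\sum a_nx^n\in\mathbb Z[[x]]$, with $a_0=1$ and $a_{-1}=0$. The coefficient of $x^{n+1}$ gives
\[
(n+1)^2a_{n+1}=(26n^2+13n+2)\,a_n+\bigl(27(n-1)^2+27(n-1)+6\bigr)a_{n-1},
\]
and $27(n-1)^2+27(n-1)+6=27n^2-27n+6=3(3n-1)(3n-2)$. This is \eqref{eq:rec}.
\end{proof}

\subsection{An Eisenstein series of weight 3}
Put $F=zA\in\mathbb Z[[q]]$ and $F=\sum f_nq^n$. The next section shows that $c(n)$ is the constant term of $Fx^{-n}$, so we want the $f_n$ explicitly. Let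
\[
e(n)=\sum_{d\mid n}\chi(d)\,d^2,\qquad e'(n)=\sum_{d\mid n}\chi(n/d)\,d^2,\qquad
E=1-\tfrac78\sum_{n\ge1}e(n)q^n,\qquad E'=\sum_{n\ge1}e'(n)q^n .
\]

\begin{proposition}\label{prop:F}
We have $F=E-\frac{49}8E'$ and $E'=D(1+8h)$. Thus $f_0=1$, and $f_n=-\frac78\bigl(e(n)+7e'(n)\bigr)\in\mathbb Z$ for $n\ge1$.
\end{proposition}

\begin{proof}
If $g$ is a modular form of weight $3$, then $g/D$ has weight $0$ and order $\ge-1$ at both cusps, so $g$ is a combination of $D/h=1-7q+14q^2+\cdots$, $D=q-3q^2+\cdots$ and $Dh=q^2+\cdots$ by Lemma~\ref{lem:span}. Hence $g$ is determined by its coefficients of $q^0,q^1,q^2$. By \eqref{eq:A}, $F=z^3w=Dyw=D/h-49Dh=1-7q-35q^2+\cdots$ is such a form.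

By \cite{DS}, the Eisenstein series $L(-2,\chi)+2\sum e(n)q^n$ and $2\sum e'(n)q^n$ are modular forms of weight $3$, level $7$ and character $\chi$. Here $L(-2,\chi)=-B_{3,\chi}/3$ with $B_{3,\chi}=7^2\sum_{a=1}^6\chi(a)B_3(a/7)$ and $B_3(t)=t^3-\frac32t^2+\frac12t$. The sums $\sum\chi(a)a^i$ for $i=1,2,3$ are $-7$, $-49$, $-295$, so
\[
B_{3,\chi}=49\Bigl(-\frac{295}{343}+\frac32-\frac12\Bigr)=\frac{48}7,\qquad L(-2,\chi)=-\frac{16}7 .
\]
Dividing the first series by $-\frac{16}7$ and the second by $2$ gives $E$ and $E'$. As $e(2)=e'(2)=5$, we have $E=1-\frac78q-\frac{35}8q^2+\cdots$ and $E'=q+5q^2+\cdots$. So $E-\frac{49}8E'=1-7q-35q^2+\cdots=F$ and $D+8Dh=q+5q^2+\cdots=E'$.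
\end{proof}

The space of forms of weight $3$ has the basis $E,E',D$. What matters in Proposition~\ref{prop:F} is that $F$ has no component along $D$, so that the $f_n$ are divisor sums.

\section{Constant terms and the congruence modulo $p$}\label{sec:modp}

For a Laurent series $g$ in $q$, let $\operatorname{CT}[g]$ be its constant term and $[x^n]g$ the coefficient of $x^n$ in its expansion in powers of $x$. For a prime $p$ let $U_p\bigl(\sum a_nq^n\bigr)=\sum a_{pn}q^n$. From the definitions,
\begin{equation}\label{eq:CTrules}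
\operatorname{CT}[\theta g]=0,\qquad\operatorname{CT}\bigl[G(q)\,g(q^p)\bigr]=\operatorname{CT}\bigl[(U_pG)\,g\bigr].
\end{equation}

\begin{lemma}\label{lem:CT}
For every Laurent series $g$ and $n\in\mathbb Z$ we have $\operatorname{CT}[gA\,x^{-n}]=[x^n]g$. In particular $c(n)=\operatorname{CT}[Fx^{-n}]$.
\end{lemma}

\begin{proof}
This is the invariance of the residue of $g\,x^{-n}\,dx/x$ under the change of variable from $q$ to $x$. Directly: it suffices to treat $g=x^{n+m}$, and $\operatorname{CT}[A]=1$, while $\operatorname{CT}[x^mA]=\frac1m\operatorname{CT}[\theta(x^m)]=0$ for $m\ne0$. For $g=z$ use Proposition~\ref{prop:z}.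
\end{proof}

Since $x^{-np}\equiv x(q^p)^{-n}\pmod p$, Lemma~\ref{lem:CT} and \eqref{eq:CTrules} give
\begin{equation}\label{eq:modp}
c(np)-c(n)\equiv\operatorname{CT}\bigl[(U_pF-F)\,x^{-n}\bigr]=[x^n]\,\frac{U_pF-F}{A}\pmod p .
\end{equation}
So $c(np)\equiv c(n)\pmod p$ holds for all $n$ if and only if $U_pF\equiv F\pmod p$. The following lemma decides this, with the precision needed later.

\begin{lemma}\label{lem:U}
\begin{itemize}
\item[(i)] If $p=7$ or $\chi(p)=1$, then $U_pF=F+p^2\theta^2J$ with $J\in\mathbb Z_{(p)}[[q]]$.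
\item[(ii)] If $\chi(p)=-1$, then $U_pF\equiv F+\frac{49}4E'\pmod p$.
\end{itemize}
\end{lemma}

\begin{proof}
The functions $e$ and $e'$ are multiplicative. For $n=p^am$ with $p\nmid m$,
\[
e(n)=e(m)\sum_{i=0}^a\chi(p^i)\,p^{2i},\qquad e'(n)=e'(m)\sum_{i=0}^a\chi(p^{a-i})\,p^{2i}.
\]
If $\chi(p)=1$, both sums equal $\sum_{i\le a}p^{2i}$. So $f_n=f_m\sum_{i\le a}p^{2i}$ and $f_{pn}-f_n=p^{2a+2}f_m=p^2n^2\cdot f_m/m^2$. Let $f_m/m^2$ be the coefficient of $q^n$ in $J$; it lies in $\mathbb Z_{(p)}$ because $f_m\in\mathbb Z$, which matters for $p=2$.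

If $p=7$, then $e(7n)=e(n)$ and $e'(7n)=49e'(n)$, so $f_{7n}-f_n=-\frac78\cdot7\cdot48\,e'(n)=-6\cdot49\,e'(n)$. Since $e'(n)=n^2\sum_{\delta\mid n}\chi(\delta)\delta^{-2}$ and $\chi(\delta)=0$ for $7\mid\delta$, we may take $J=-6\sum_{n\ge1}\bigl(\sum_{\delta\mid n}\chi(\delta)\delta^{-2}\bigr)q^n$.

If $\chi(p)=-1$, then $p$ is odd, $e(n)\equiv e(m)$ and $e'(n)\equiv(-1)^ae'(m)\pmod p$. So $U_pE\equiv E$ and $U_pE'\equiv-E'$, and $U_pF\equiv E+\frac{49}8E'=F+\frac{49}4E'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]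
By \eqref{eq:modp} and Lemma~\ref{lem:U}(ii), $\sum c(np)x^n\equiv z+\frac{49}4E'/A\pmod p$. As $E'/A=q+\cdots=x+\cdots$, we get $c(p)-c(1)\equiv\frac{49}4$, which is nonzero modulo $p$ because $p\ne7$. By Proposition~\ref{prop:F}, \eqref{eq:A} and $D=xz^3$, we have $E'/A=xz(1+8h)/w$. Subtracting the two identities \eqref{eq:N} gives $49xh=\frac12(1-13x-w)$, so $49x(1+8h)=4-3x-4w$. Therefore
\[
\sum_{n\ge0}c(np)\,x^n\equiv z+\frac{z\,(4-3x-4w)}{4w}=\frac{(1-\frac34x)\,z}{w}\pmod p,
\]
and $w=\sqrt{(1+x)(1-27x)}$ by \eqref{eq:w}.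
\end{proof}

\section{Reduction modulo $p^2$}\label{sec:reduction}

Modulo $p^2$ we can no longer replace $x^p$ by $x(q^p)$. The quotient $x(q)^p/x(q^p)$ lies in $1+q\mathbb Z[[q]]$ and is $\equiv1\pmod p$, so we can define $u\in q\mathbb Z[[q]]$ by
\begin{equation}\label{eq:u}
1+pu=\frac{x(q)^p}{x(q^p)}=\frac{y(q^p)}{y(q)^p}.
\end{equation}

\begin{lemma}\label{lem:red}
Let $p=7$ or $\chi(p)=1$, and let $n\ge1$. Modulo $p^{2+v_p(n)}$,
\[
c(np)-c(n)\equiv
\begin{cases}
-np\,[x^{np}](zu)&\text{if $p$ is odd},\\[2pt]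
-2n\,[x^{2n}](zu)+2n(n+1)\,[x^{2n}](zu^2)&\text{if $p=2$}.
\end{cases}
\]
\end{lemma}

\begin{proof}
All congruences without a stated modulus are modulo $p^2n\,\mathbb Z_{(p)}$. By Lemma~\ref{lem:CT} and \eqref{eq:u},
\[
c(np)=\sum_{k\ge0}\binom{-n}kp^k\operatorname{CT}\bigl[Fu^k\,x(q^p)^{-n}\bigr],
\]
a finite sum since $u\in q\mathbb Z[[q]]$. For $k=0$, \eqref{eq:CTrules} and Lemma~\ref{lem:U}(i) give the value $c(n)+p^2\operatorname{CT}[\theta^2J\cdot x^{-n}]$. Integration by parts, that is $\operatorname{CT}[\theta(\theta J\cdot x^{-n})]=0$, shows that $\operatorname{CT}[\theta^2J\cdot x^{-n}]=n\operatorname{CT}[\theta J\cdot A\,x^{-n}]$. So the term $k=0$ is $\equiv c(n)$.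

For $k\ge1$ we have $\binom{-n}kp^k=-n\,\frac{p^k}k\binom{-n-1}{k-1}$, which is $\equiv0$ as soon as $k-v_p(k)\ge2$. This holds for all $k\ge2$ if $p$ is odd and for all $k\ge3$ if $p=2$. The remaining coefficients are $-np$ for $k=1$ and, if $p=2$, $2n(n+1)$ for $k=2$. Both are divisible by $np$, so the constant terms that they multiply matter only modulo $p$, and modulo $p$
\[
\operatorname{CT}\bigl[Fu^k\,x(q^p)^{-n}\bigr]\equiv\operatorname{CT}\bigl[zu^kA\,x^{-np}\bigr]=[x^{np}](zu^k).\qedhere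
\]
\end{proof}

We have to show that the coefficients of $x^{np}$ in $zu$ vanish modulo $p$. A factor that is a series in $x^p$ does not affect this property, and $z^p$ is such a factor. This leads to the following criterion.

\begin{lemma}\label{lem:crit}
Suppose that $z^{1-p}\equiv P(x)\pmod p$ for a polynomial $P\in\mathbb F_p[x]$, and that $Pu\bmod p$ is a polynomial in $x$ of degree $\le p-1$. Then $[x^{np}](zu)\equiv0\pmod p$ for all $n\ge0$.
\end{lemma}

\begin{proof}
We have $zu=z^{1-p}u\cdot z^p\equiv Pu\cdot\sum_jc(j)\,x^{jp}$. The polynomial $Pu$ has constant term $0$, so it involves only exponents $1,\dots,p-1$, and no exponent in the product is divisible by $p$.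
\end{proof}

One piece of information on $u$ comes for free. The logarithmic derivative of \eqref{eq:u} is $p\,\theta u/(1+pu)=pA(q)-pA(q^p)$, so $\theta u\equiv A-A^p\pmod p$. Dividing by $A=z^2w$,
\begin{equation}\label{eq:du}
\theta_xu\equiv1-z^{2(p-1)}w^{p-1}\pmod p .
\end{equation}
This determines $u\bmod p$ only up to a series in $x^p$, the kernel of $\theta_x$ on $\mathbb F_p[[x]]$, and that is exactly the part we need. The case $p=2$ shows the difficulty plainly. Pairing $(j,k)$ with $(-j,-k)$ in the definition of $z$ gives $z\equiv1\pmod2$, and \eqref{eq:w} gives $w^2\equiv(1+x)^2$, hence $w\equiv1+x\pmod 2$. So \eqref{eq:du} reads $\theta_xu\equiv x$, and $u\equiv x+\nu(x^2)$ for an unknown series $\nu$, while the numbers $[x^{2n}](zu)$ are the coefficients of $\nu$. A second source of information is needed.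

\section{The modular equation and the prime 2}\label{sec:two}

By \eqref{eq:u}, knowing $u$ modulo $p$ means knowing $y(q^p)$ modulo $p^2$ in terms of $y(q)$. The two functions satisfy a polynomial relation over $\mathbb Z$, and we shall read $u\bmod p$ off this relation modulo $p^2$. We first prove two lemmas that are valid for all primes. Let $M_p$ be the set of integral matrices $\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ of determinant $p$ with $7\mid c$ and $7\nmid a$; the last condition is automatic if $p\ne7$. The set $M_p$ is stable under left and right multiplication by $\Gamma_0(7)$. Put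
\[
m_j=\begin{pmatrix}1&j\\0&p\end{pmatrix}\quad(0\le j<p),\qquad m_\infty=\begin{pmatrix}p&0\\0&1\end{pmatrix}.
\]

\begin{lemma}\label{lem:cosets}
A system of representatives of $\Gamma_0(7)\backslash M_p$ is $m_0,\dots,m_{p-1},m_\infty$ if $p\ne7$, and $m_0,\dots,m_6$ if $p=7$. If $f$ has weight $0$, then $\Gamma_0(7)$ permutes the functions $f\circ m$, where $m$ runs through these representatives. If moreover $p\ne7$ and $f^*=f$, then $W$ permutes them as well.
\end{lemma}

\begin{proof}
Take an element of $M_p$ and let $g=\gcd(a,c)$. Then $g\mid p$ and $7\nmid g$, so $g\in\{1,p\}$, and $g=1$ if $p=7$. Choose integers $\mu,\nu$ with $\mu a+\nu c=g$. Left multiplication by $\left(\begin{smallmatrix}\mu&\nu\\-c/g&a/g\end{smallmatrix}\right)\in\Gamma_0(7)$ produces $\left(\begin{smallmatrix}g&b'\\0&p/g\end{smallmatrix}\right)$, and left multiplication by $\left(\begin{smallmatrix}1&k\\0&1\end{smallmatrix}\right)$ reduces $b'$ modulo $p/g$. This gives one of the listed matrices. If $\gamma m=m'$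 for two of them, then $\gamma$ is upper triangular, so $\gamma=\pm\left(\begin{smallmatrix}1&k\\0&1\end{smallmatrix}\right)$, which forces $m=m'$.

The function $f\circ m$ depends only on the coset $\Gamma_0(7)m$, and right multiplication by $\Gamma_0(7)$ permutes the cosets. If $p\ne7$, then by \eqref{eq:Wconj} conjugation by $W$ preserves $M_p$ and $\Gamma_0(7)$, so it permutes the cosets, and $f\circ m\circ W=f\circ W\circ(W^{-1}mW)=f\circ(W^{-1}mW)$.
\end{proof}

Let $\zeta=e^{2\pi i/p}$. If $f$ has the expansion $f(q)$, then $f\circ m_j$ has the expansion $f(\zeta^jq^{1/p})$ and $f\circ m_\infty$ has the expansion $f(q^p)$.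

\begin{lemma}\label{lem:norm}
Let $f\in\mathbb Z((q))$. Then $\prod_{j=0}^{p-1}\bigl(Y-f(\zeta^jq^{1/p})\bigr)$ is a polynomial in $Y$ with coefficients in $\mathbb Z((q))$, and it is congruent to $Y^p-f(q)$ modulo $p$.
\end{lemma}

\begin{proof}
The substitution $q^{1/p}\mapsto\zeta q^{1/p}$ permutes the factors, so only integral powers of $q$ occur. The automorphisms $\zeta\mapsto\zeta^a$ of $\mathbb Q(\zeta)$, acting on coefficients, also permute the factors, so the coefficients lie in $\mathbb Q\cap\mathbb Z[\zeta]=\mathbb Z$. The ring homomorphism $\mathbb Z[\zeta]\to\mathbb F_p$ with $\zeta\mapsto1$ restricts to reduction modulo $p$ on $\mathbb Z$, and it maps the product to $(Y-f(q^{1/p}))^p=Y^p-f(q)$.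
\end{proof}

\begin{proposition}\label{prop:modeq}
Let $p\ne7$. There are polynomials $\Phi,R\in\mathbb Z[X,Y]$ with
\[
\Phi(y,Y)=\prod_m\,(Y-y\circ m),\qquad\Phi(X,Y)=(Y-X^p)(Y^p-X)+pR(X,Y),
\]
where $m$ runs through $m_0,\dots,m_{p-1},m_\infty$. Modulo $p$, the series $u$ is the rational function
\begin{equation}\label{eq:urat}
u\equiv-\frac{R(y,y^p)}{y^{p+1}\,(y^{p^2-1}-1)}\in\mathbb F_p(y)=\mathbb F_p(x).
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cosets}, the coefficients of the product, as a polynomial in $Y$, have weight $0$ and are fixed by $*$. They are holomorphic on $\mathbb H$, and their expansions lie in $\mathbb Z((q))$ by Lemma~\ref{lem:norm}. By Lemma~\ref{lem:poly} they are integral polynomials in $y$, which defines $\Phi$. By Lemma~\ref{lem:norm} again, $\Phi(y,Y)\equiv(Y-y(q^p))(Y^p-y)\equiv(Y-y^p)(Y^p-y)\pmod p$, and triangularity turns this into a congruence of polynomials in $X,Y$, which defines $R$.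

By \eqref{eq:u}, $y(q^p)=y^p+p\,uy^p$. This is a root of $\Phi(y,Y)$, so
\[
0=p\,uy^p\bigl(y(q^p)^p-y\bigr)+pR\bigl(y,y(q^p)\bigr).
\]
Dividing by $p$ and reducing modulo $p$ gives $uy^p(y^{p^2}-y)+R(y,y^p)\equiv0$.
\end{proof}

\subsection*{The prime 2}
For $p=2$ we compute $\Phi$. From \eqref{eq:exp} and $y=1/h+13+49h$,
\[
y=q^{-1}+9+51q+204q^2+681q^3+1956q^4+5135q^5+\cdots .
\]
Write $y(\pm q^{1/2})=y_0\pm q^{-1/2}y_1$ with $y_0=9+204q+1956q^2+\cdots$ and $y_1=1+51q+681q^2+5135q^3+\cdots$. Then $y_0^2=81+3672q+76824q^2+\cdots$ and $y_1^2=1+102q+3963q^2+79732q^3+\cdots$, so the product of the two conjugates is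
\[
\pi=y_0^2-q^{-1}y_1^2=-q^{-1}(1+21q+291q^2+2908q^3+\cdots).
\]
With $y(q^2)=q^{-2}+9+O(q^2)$, the elementary symmetric functions of $y(q^2)$, $y(q^{1/2})$, $y(-q^{1/2})$ are
\[
\begin{aligned}
\sigma_1&=y(q^2)+2y_0&&=q^{-2}+27+O(q),\\
\sigma_2&=2y_0\,y(q^2)+\pi&&=18q^{-2}+407q^{-1}+4053+O(q),\\
\sigma_3&=\pi\,y(q^2)&&=-\bigl(q^{-3}+21q^{-2}+300q^{-1}+3097\bigr)+O(q).
\end{aligned}
\]
Comparing with $y^2=q^{-2}+18q^{-1}+183+O(q)$ and $y^3=q^{-3}+27q^{-2}+396q^{-1}+4095+O(q)$ we find
\[
\sigma_1=y^2-18y+6,\qquad\sigma_2=18y^2+83y+12,\qquad-\sigma_3=y^3-6y^2+12y-8=(y-2)^3 .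
\]
Thus $\Phi(X,Y)=Y^3-(X^2-18X+6)Y^2+(18X^2+83X+12)Y+(X-2)^3$. Subtracting $(Y-X^2)(Y^2-X)=X^3+Y^3-X^2Y^2-XY$ and halving gives
\[
R=9XY(X+Y)-3(X^2+Y^2)+42XY+6(X+Y)-4 .
\]
Modulo $2$ we have $R\equiv XY^2+X^2Y+X^2+Y^2$, so $R(y,y^2)\equiv y^5+y^2$, and \eqref{eq:urat} becomes
\begin{equation}\label{eq:u2}
u\equiv\frac{y^2\,(y^3+1)}{y^3\,(y^3+1)}=\frac1y=x\pmod2 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a) for $p=2$]
Modulo $2$ we have $zu\equiv x$ and $zu^2\equiv x^2$. So $[x^{2n}](zu)$ is even for all $n\ge1$, and $[x^{2n}](zu^2)$ is even for $n\ge2$. In Lemma~\ref{lem:red} the first term is therefore divisible by $4n$; so is the second for $n\ge2$, and for $n=1$ it is divisible by $2n(n+1)=4$.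
\end{proof}

Two cancellations occur in \eqref{eq:u2}, and both have a reason. First, the numerator is divisible by $y^2$, so the pole at $x=\infty$ has order $1=p-1$ instead of $p+1$. This comes from $\Phi(X,0)=(X-2)^3$, a cube, whose two lowest coefficients are divisible by $4$. Second, the factor $y^3+1$ cancels. It had to, since a simple pole of $u$ at a finite point would produce a pole of $\theta_xu\equiv x$. The next section proves the analogues of these two facts for general $p$, where $\Phi$ is not available explicitly.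

\section{Primes $p\ge11$ with $\chi(p)=1$}\label{sec:split}

The odd primes with $\chi(p)=1$ satisfy $p\ge11$. We verify the hypotheses of Lemma~\ref{lem:crit}.

\subsection{The polynomial $P$}
We need a modular function whose expansion is $z^{1-p}$ modulo $p$. It suffices to find a form of weight $p-1$ with expansion $\equiv1$ and divide it by $z^{p-1}$. For even $k\ge4$, the Eisenstein series $E_k=1-\frac{2k}{B_k}\sum_{n\ge1}\bigl(\sum_{d\mid n}d^{k-1}\bigr)q^n$ is a modular form of weight $k$ for $SL_2(\mathbb Z)$. By the theorem of von Staudt and Clausen $pB_{p-1}\equiv-1\pmod p$, so $\mathcal E=E_{p-1}$ lies in $1+p\mathbb Z_{(p)}[[q]]$. To obtain a function of $x$ and not merely of $h$, we symmetrize under $*$.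

\begin{lemma}\label{lem:P}
Let $p\ge11$ and $\chi(p)=1$. There is $P\in\mathbb F_p[x]$ with $z^{1-p}\equiv P(x)\pmod p$, $P(0)=1$ and $\deg P\le p-1$.
\end{lemma}

\begin{proof}
From $\mathcal E(-1/(7\tau))=(7\tau)^{p-1}\mathcal E(7\tau)$ and $(\sqrt7\,\tau/i)^2=-7\tau^2$ we get $\mathcal E^*(\tau)=(-7)^{(p-1)/2}\mathcal E(7\tau)$. Let $G=(\mathcal E+\mathcal E^*)/z^{p-1}$ and $m=\lceil(p-1)/3\rceil$. The function $G$ has weight $0$ and is fixed by $*$, but it may have poles at the zeros of $z$. These are removed by a power of $y=z^3/D$: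
\[
Gy^m=(\mathcal E+\mathcal E^*)\,z^{3m-(p-1)}/D^m
\]
is holomorphic on $\mathbb H$ with expansion in $q^{-m}\mathbb Z_{(p)}[[q]]$. By Lemma~\ref{lem:poly}, $Gy^m$ is a polynomial in $y$ of degree $\le m$ over $\mathbb Z_{(p)}$, so $G$ is a polynomial in $x$ of degree $\le m\le p-1$ over $\mathbb Z_{(p)}$. By Euler's criterion $(-7)^{(p-1)/2}\equiv\left(\frac{-7}p\right)=\chi(p)=1$, so $G\equiv2z^{1-p}\pmod p$. Take $P=G/2\bmod p$.
\end{proof}

The hypothesis $\chi(p)=1$ enters the proof of Theorem~\ref{thm:B}(a) in Lemma~\ref{lem:U} and in the last step above; for $\chi(p)=-1$ the two terms of $G$ cancel modulo $p$.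

Let $\mathcal W=(1-26x-27x^2)^{(p-1)/2}\in\mathbb F_p[x]$, a polynomial of degree $\le p-1$ that equals $w^{p-1}\bmod p$. Then \eqref{eq:du} becomes an identity of rational functions over $\mathbb F_p$:
\begin{equation}\label{eq:duP}
\theta_xu=1-\mathcal W/P^2 .
\end{equation}

\subsection{The pole at $x=\infty$}
The denominator in \eqref{eq:urat} allows a pole of order $p+1$ at $y=0$. The dangerous order is $p$, since $\theta_x(x^p)=0$ and \eqref{eq:duP} cannot detect such a pole. To exclude it we use that $y$ is the cube of a holomorphic function.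

\begin{lemma}\label{lem:cube}
Let $p\ge5$, $p\ne7$. Then $R(0,0)\equiv R_X(0,0)\equiv0\pmod p$, where $R_X=\partial R/\partial X$.
\end{lemma}

\begin{proof}
Let $N(X)=\Phi(X,0)=X^{p+1}+pR(X,0)$. Then $N(0)=pR(0,0)$ and $N'(0)=pR_X(0,0)$, so we must show that $p^2$ divides $N(0)$ and $N'(0)$. As $p+1$ is even, $N(y)=\prod_my\circ m$. The leading term of this product is $q^{-p}\prod_{j=0}^{p-1}\zeta^{-j}q^{-1/p}=q^{-p-1}$, because $\zeta^{p(p-1)/2}=1$. Hence $N$ is monic of degree $p+1$. The function $s=z/(\eta_1\eta_7)$ is holomorphic on $\mathbb H$ and $s^3=y$. So $N(y)=S^3$ with $S=\prod_ms\circ m$ holomorphic on $\mathbb H$.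

Let $a\ne0$ be a complex root of $N$, of multiplicity $e$. We claim that $3\mid e$. We have
\[
y-a=\bigl(49h^2+(13-a)h+1\bigr)/h .
\]
Let $h_1$ be a root of the quadratic polynomial in the numerator. It is nonzero and has multiplicity $1$ or $2$. Choose $\tau_1\in\mathbb H$ with $h(\tau_1)=h_1$. Then $z(\tau_1)^3=aD(\tau_1)\ne0$, so $\theta h=hz^2$ does not vanish at $\tau_1$, and $h-h_1$ has a simple zero there. Thus $y-a$ vanishes at $\tau_1$ to order $1$ or $2$, and $N(y)$ vanishes to order $e$ or $2e$. This order is also $3\operatorname{ord}_{\tau_1}S$, which proves the claim.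

It follows that the multiplicity $e_0\ge0$ of $0$ as a root of $N$ satisfies $e_0\equiv p+1\pmod3$. Here we use $p\ne3$. If $p\equiv1\pmod3$, then $e_0\ge2$ and $N(0)=N'(0)=0$. If $p\equiv2\pmod3$, then all multiplicities are divisible by $3$. By Gauss's lemma $N$ is a product of powers of distinct monic irreducible polynomials in $\mathbb Z[X]$; these have simple roots and no common root, so all exponents are divisible by $3$, and $N=g^3$ with $g\in\mathbb Z[X]$. From $g(0)^3=pR(0,0)$ we get $p\mid g(0)$. So $p^2$ divides $N(0)=g(0)^3$ and $N'(0)=3g(0)^2g'(0)$.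
\end{proof}

\subsection{The polynomial $Pu$}

\begin{proposition}\label{prop:Pu}
Let $p\ge11$ and $\chi(p)=1$. Then $Pu\bmod p$ is a polynomial in $x$ of degree $\le p-1$.
\end{proposition}

\begin{proof}
We regard $u$ as a rational function of $x$ over $\overline{\mathbb F}_p$ by \eqref{eq:urat}.

\emph{Finite points.} At $x=0$ the function $u$ is regular, since its expansion lies in $x\mathbb F_p[[x]]$. At a point $x=a\ne0,\infty$ it has at most a simple pole, since $y^{p^2-1}-1$ has simple zeros. If it has a simple pole, $u=\rho/(x-a)+\cdots$ with $\rho\ne0$, then $\theta_xu=-a\rho/(x-a)^2+\cdots$ has a pole at $a$, and \eqref{eq:duP} forces $P(a)=0$. So $Pu$ has no finite pole and is a polynomial.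

\emph{Degree.} If $u$ is regular at $\infty$, then $\deg(Pu)\le\deg P\le p-1$. Otherwise let $k\ge1$ be the pole order of $u$ at $\infty$. By Lemma~\ref{lem:cube}, the monomials $1$ and $X$ do not occur in $R\bmod p$, so $R(y,y^p)$ is divisible by $y^2$ in $\mathbb F_p[y]$, and \eqref{eq:urat} gives $k\le(p+1)-2=p-1$. Hence $p\nmid k$, and from $u=\rho x^k+\cdots$ we see that $\theta_xu=k\rho x^k+\cdots$ has pole order exactly $k$. By \eqref{eq:duP}, $k=\deg\mathcal W-2\deg P\le p-1-2\deg P$. So $\deg(Pu)=\deg P+k\le p-1-\deg P\le p-1$.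
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a) for $p\ge11$, $\chi(p)=1$]
By Lemma~\ref{lem:P}, Proposition~\ref{prop:Pu} and Lemma~\ref{lem:crit}, $[x^{np}](zu)\equiv0\pmod p$. Lemma~\ref{lem:red} gives the claim.
\end{proof}

\section{The prime 7}\label{sec:seven}

For $p=7$ everything is explicit modulo $7$. We have $D/h=\eta_1^7/\eta_7=\prod(1-q^n)^7/(1-q^{7n})\equiv1$, so
\begin{equation}\label{eq:mod7}
z^3=(D/h)(1+13h+49h^2)\equiv1-h,\qquad x\equiv\frac h{1-h}\pmod7 .
\end{equation}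
Hence $h\equiv x/(1+x)$ and $1-h\equiv(1+x)^{-1}$, and $z^{-6}\equiv P:=(1+x)^2$. By \eqref{eq:w}, $w^2\equiv(1+x)^2$. So \eqref{eq:du} reads
\begin{equation}\label{eq:du7}
\theta_xu\equiv1-(1+x)^{-4}(1+x)^6=-2x-x^2\pmod7 ,
\end{equation}
and $u\equiv-2x-\frac12x^2$ up to a series in $x^7$ that must be shown to vanish.

Proposition~\ref{prop:modeq} is not available: conjugation by $W$ does not preserve $M_7$, since the upper left entry of $W^{-1}m_jW$ is $7$. We therefore work with $\Gamma_0(7)$ alone, relate $h(q^7)$ to $h(q)$, and examine the cusp $0$ directly. The factor $49$ in $h^*=1/(49h)$ then makes the modular equation very simple modulo $49$.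

\begin{lemma}\label{lem:lambda}
There is $\lambda\in\mathbb Z[h]$ with $\deg\lambda\le6$, $\lambda(0)=0$, $\lambda(1)\equiv-2\pmod7$ and
\[
h(q)^7/h(q^7)\equiv1+7\lambda(h)\pmod{49}.
\]
\end{lemma}

\begin{proof}
Let $t=1/h=q^{-1}+\cdots$ and $\zeta=e^{2\pi i/7}$, and let $\sigma_1,\dots,\sigma_7$ be the elementary symmetric functions of $t\circ m_0,\dots,t\circ m_6$. They are holomorphic on $\mathbb H$, have weight $0$ by Lemma~\ref{lem:cosets}, and have expansions in $\mathbb Z((q))$ with $\sigma_i\equiv0\pmod7$ for $1\le i\le6$ by Lemma~\ref{lem:norm}.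

\emph{The cusp $\infty$.} Each $t\circ m_j$ has leading term $\zeta^{-j}q^{-1/7}$. So the order of $\sigma_i$ is an integer $\ge-i/7$, hence $\ge0$ for $i\le6$, and $\sigma_7$ has leading term $q^{-1}\prod_j\zeta^{-j}=q^{-1}$.

\emph{The cusp $0$.} We have $m_0W\tau=-1/(49\tau)=W(7\tau)$, so $t(m_0W\tau)=49h(7\tau)$ by \eqref{eq:star}. For $1\le j\le6$ choose integers $b,d$ with $jd-7b=1$ and put $\gamma=\left(\begin{smallmatrix}j&b\\7&d\end{smallmatrix}\right)\in\Gamma_0(7)$. Then
\[
\gamma^{-1}m_jW=\begin{pmatrix}d&-b\\-7&j\end{pmatrix}\begin{pmatrix}7j&-1\\49&0\end{pmatrix}=\begin{pmatrix}7&-d\\0&7\end{pmatrix},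
\]
so $t(m_jW\tau)=t(\tau-d/7)$, with expansion $t(\zeta^{-d}q)$ of order $-1$. Consequently each $\sigma_i^*$ has an expansion with coefficients in $\mathbb Z[\zeta]$ and order $\ge-6$, and $\sigma_7^*$ has order $7-6=1$.

By Lemma~\ref{lem:span}, $\sigma_7$ is a multiple of $h^{-1}$, so $\sigma_7=t$. For $1\le i\le6$ we get $\sigma_i=\sum_{m=0}^6a_{i,m}h^m$, with $a_{i,m}\in7\mathbb Z$ by triangularity. Also $\sigma_i^*=\sum_ma_{i,m}49^{-m}t^m$, and triangularity gives $a_{i,m}49^{-m}\in\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$. So $\sigma_i\equiv a_i:=a_{i,0}\pmod{49}$ and $7\mid a_i$.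

The function $t(\tau)=t(m_0(7\tau))$ is a root of $Y^7+\sum_{i=1}^7(-1)^i\sigma_i(7\tau)Y^{7-i}$. Therefore
\[
t(q^7)=t^7+\sum_{i=1}^6(-1)^i\sigma_i(q^7)\,t^{7-i}\equiv t^7+\sum_{i=1}^6(-1)^ia_i\,t^{7-i}\pmod{49}.
\]
Multiplying by $h^7$ gives the congruence with $\lambda=\sum_{i=1}^6(-1)^i(a_i/7)h^i$.

To find $\lambda\bmod7$, take logarithmic derivatives. By Lemma~\ref{lem:hz} the left side gives $7z^2-7z(q^7)^2$, and the right side gives $7\theta\lambda\pmod{49}$. So $\theta\lambda\equiv z^2-z^{14}\pmod7$. Since $\theta\lambda=z^2h\,d\lambda/dh$, \eqref{eq:mod7} yields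
\[
h\,\frac{d\lambda}{dh}\equiv1-z^{12}\equiv1-(1-h)^4=4h-6h^2+4h^3-h^4\pmod7 .
\]
Because $\lambda$ involves only the exponents $1,\dots,6$, this determines it: $\lambda\equiv4h-3h^2+\frac43h^3-\frac14h^4$. Hence $\lambda(1)\equiv\frac{25}{12}\equiv-2\pmod7$.
\end{proof}

\begin{proposition}\label{prop:u7}
For $p=7$ we have $u\equiv-2x-\frac12x^2\pmod7$.
\end{proposition}

\begin{proof}
Let $H=h(q^7)$. By \eqref{eq:u} and $x=h/(1+13h+49h^2)$,
\[
(1+7u)\,(1+13h+49h^2)^7=\frac{h^7}H\,(1+13H+49H^2).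
\]
We reduce modulo $49$. Since $1+13h+49h^2\equiv1-h\pmod7$, its seventh power is $\equiv(1-h)^7\pmod{49}$. By Lemma~\ref{lem:lambda}, $H\equiv h^7(1-7\lambda)$, so $13H\equiv13h^7-91h^7\lambda$. Thus
\[
(1+7u)(1-h)^7\equiv(1+7\lambda)(1+13h^7-91h^7\lambda)\equiv1+13h^7+7\lambda\pmod{49},
\]
the terms $\pm91h^7\lambda$ canceling. Write $(1-h)^7=1-h^7+7\kappa(h)$ with $\kappa\in\mathbb Z[h]$ of degree $\le6$; then $\kappa(1)=0$. Subtracting $(1-h)^7$ and dividing by $7$ gives $u\,(1-h)^7\equiv2h^7+\lambda(h)-\kappa(h)\pmod7$. With $h\equiv x/(1+x)$ and $1-h\equiv(1+x)^{-1}$,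
\[
u\equiv(1+x)^7\,\bigl[\,2h^7+\lambda(h)-\kappa(h)\,\bigr]_{h=x/(1+x)}\pmod7 .
\]
Each $(1+x)^7h^i=x^i(1+x)^{7-i}$ with $0\le i\le7$ is a monic polynomial of degree $7$. So $u\bmod7$ is a polynomial of degree $\le7$, and its coefficient of $x^7$, the one term that \eqref{eq:du7} cannot see, is $2+\lambda(1)-\kappa(1)\equiv0$. Hence $u$ involves only the exponents $1,\dots,6$, and \eqref{eq:du7} determines it.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a) for $p=7$]
We have $z^{-6}\equiv P=(1+x)^2$, and $Pu\bmod7$ is a polynomial of degree $4\le6$ by Proposition~\ref{prop:u7}. Lemmas \ref{lem:crit} and~\ref{lem:red} give the claim.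
\end{proof}

With the cases $p=2$, $p\ge11$ with $\chi(p)=1$, and $p=7$, part (a) of Theorem~\ref{thm:B} is proved, and with it Theorems \ref{thm:B} and~\ref{thm:A}.

\begin{thebibliography}{9}

\bibitem{DS}
Diamond--Shurman, Theorem 4.5.1.

\bibitem{level7}
\emph{Modular forms and two new integer sequences at level 7},
\texttt{https://arietiform.com/\allowbreak application/\allowbreak nph-tsq.cgi/\allowbreak en/\allowbreak 20/\allowbreak https/\allowbreak oeis.org/\allowbreak A279619/\allowbreak a279619.pdf}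

\end{thebibliography}
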